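# Alternating signs for Segre–Schwartz–MacPherson classes of skew forms

## 1. The origin of $\Lambda^2\mathbb C^N$, where the sign rule is easy

Throughout, $N=2n+\varepsilon$ with $n\ge 1$ and $\varepsilon\in\{0,1\}$, and $G=GL_N(\mathbb C)$ acts on $E=\mathbb C^N$ and on $V=\Lambda^2E$. Cohomology has $\mathbb Q$-coefficients. Let $x_1,\dots,x_N$ be the Chern roots of $E$. Since $V$ is contractible,
$$H^*_G(V)=H^*(BG)=\mathbb Q[x_1,\dots,x_N]^{S_N}.$$
The weights of $V$ are $x_i+x_j$ with $i<j$, so
$$c(V)=\prod_{i<j}(1+x_i+x_j),\qquad e(V)=\prod_{i<j}(x_i+x_j).$$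
We write $c_i=e_i(x_1,\dots,x_N)$, and $s_\lambda$ for the Schur polynomial in $x_1,\dots,x_N$. These form a basis of the symmetric polynomials as $\lambda$ runs over partitions with at most $N$ parts. Recall that $s_{(d)}=h_d$ (complete symmetric) and $s_{(1^d)}=e_d$ (elementary symmetric).

**Definition (CSM and SSM classes).** A constructible function on a $G$-variety is, for us, a finite $\mathbb Z$-combination of indicator functions of $G$-invariant locally closed subvarieties. A proper $G$-morphism $\rho$ pushes constructible functions forward by Euler characteristics of fibres: $(\rho_*1_Z)(v)=\chi(Z\cap\rho^{-1}(v))$. We use the equivariant MacPherson transformation of T. Ohmoto (*Math. Proc. Cambridge Philos. Soc.* 140 (2006)). It assigns classes to constructible functions, is linear, commutes with pushforward along proper $G$-morphisms, and sends $1_X$ to $c(TX)\cap[X]$ when $X$ is smooth. For an invariant locally closed $\Omega\subset V$, the class $c^{SM}(\Omega)$ is its value on $1_\Omega$, viewed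 in the completed ring of $H_G^*(V)$, and
$$s^{SM}(\Omega)=\frac{c^{SM}(\Omega)}{c(V)} .$$

For example, $c^{SM}(V)=c(V)$, so $s^{SM}(V)=1$. By linearity, the classes $s^{SM}(\Omega)$ of all orbits in $V$ add up to $1$.

**The case $N=2$.** Here $V$ is a line of weight $x_1+x_2=c_1$. Pushing $1$ forward from the origin gives $c^{SM}(\{0\})=e(V)=c_1$, so
$$s^{SM}(\{0\})=\frac{c_1}{1+c_1}=c_1-c_1^2+c_1^3-\cdots .$$
By Pieri's rule, $c_1^d=s_1^d$ is a nonnegative combination of Schur polynomials. So the coefficient of $s_\lambda$ is $\ge0$ when $|\lambda|$ is odd and $\le 0$ when $|\lambda|$ is even.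

**The origin for general $N$.** The same computation gives $c^{SM}(\{0\})=e(V)$ and
$$s^{SM}(\{0\})=\frac{e(\Lambda^2E)}{c(\Lambda^2E)}=\prod_{i<j}\frac{x_i+x_j}{1+x_i+x_j}. \tag{1}$$
To find the signs of its Schur coefficients we replace $E$ by a bundle on a Grassmannian, where Schur polynomials become Schubert classes. Three facts are needed. Let $Y=H/P$ be a projective homogeneous variety of $H=GL_m$. Its Schubert classes form a basis of $H^*(Y)$, and the coefficients of a class in this basis are its integrals over the Schubert varieties of complementary dimension. Call a class *nonnegative* if all these coefficients are $\ge 0$.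

* **(P1)** Products of nonnegative classes are nonnegative. A structure constant is an integral of three Schubert classes. By Kleiman's transversality theorem it counts the points in an intersection of three general translates of Schubert varieties.
* **(P2)** If $F$ is a globally generated bundle on $Y$, then $s_\mu(F)$ (the Schur polynomial in the Chern roots of $F$) is nonnegative. A finite-dimensional space $W$ of sections generating $F$ defines $\varphi:Y\to\mathrm{Gr}$, the Grassmannian of quotients of $W$ of rank $\operatorname{rk}F$, with $F=\varphi^*Q$, where $Q$ is the universal quotient. The class $s_\mu(Q)$ is a Schubert class or $0$. For a Schubert variety $Z\subset Y$ with $\dim Z=|\mu|$, the projection formula gives $\int_Z s_\mu(F)=\int_{\mathrm{Gr}}s_\mu(Q)\cdot\varphi_*[Z]$. Here $\varphi_*[Z]$ is a nonnegative multiple of the class of $\varphi(Z)$, and by Kleiman's theorem the integral is $\ge0$. In particular $c_d(F)=s_{(1^d)}(F)$ and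
$$(-1)^d\Big[\frac1{c(F)}\Big]_d=h_d(F)=s_{(d)}(F)$$
are nonnegative, where $[\;]_d$ is the part of degree $d$.
* **(P3)** If $\pi:H/P'\to H/P$ is the projection for $P'\subset P$, then $\pi_*$ preserves nonnegativity. A Schubert variety is the closure of an orbit of a Borel subgroup, so its image is irreducible, closed and stable under that Borel subgroup, hence is a Schubert variety. Its class therefore goes to a nonnegative multiple of a Schubert class, or to $0$.

**From Schubert classes to Schur coefficients.** Fix $p\ge1$ and let $X$ be the Grassmannian of rank-$N$ quotients of $\mathbb C^{N+p}$. From now on, whenever we work over $X$, the letter $E$ denotes its universal quotient bundle. The classes $s_\lambda(E)$ with $\lambda\subset(p^N)$ (at most $N$ rows, at most $p$ columns) are the Schubert classes of $X$, and $s_\lambda(E)=0$ for the other $\lambda$ with at most $N$ parts. So if $f=\sum f_\lambda s_\lambda$ is a symmetric polynomial and $f(E)$ is nonnegative on $X$ for every $p$, then all $f_\lambda\ge0$.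

**Proposition 1 (the origin).** The coefficient of $s_\lambda$ in $s^{SM}(\{0\})$ has sign $(-1)^{|\lambda|-\binom N2}$ or is $0$.

*Proof.* On $X$ the bundle $\Lambda^2E$ is a quotient of the trivial bundle $\Lambda^2\mathbb C^{N+p}$, hence globally generated. By (P2), $e(\Lambda^2E)=c_{\binom N2}(\Lambda^2E)$ and $(-1)^d[1/c(\Lambda^2E)]_d$ are nonnegative, and by (P1) so is their product. That product is $(-1)^d$ times the part of (1) of degree $|\lambda|=d+\binom N2$, and $p$ is arbitrary. $\square$

For $N=3$: $e(V)=(x_1+x_2)(x_1+x_3)(x_2+x_3)=s_{21}$ and $c_1(V)=2s_1$, so $s^{SM}(\{0\})=s_{21}-2(s_{31}+s_{22}+s_{211})+\cdots$.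

What made this easy? The orbit is closed and smooth, so its CSM class is an Euler class. After division by $c(V)$ only an Euler class and an inverse Chern class of globally generated bundles remain. We now ask what happens for the other orbits.

## 2. The other orbits, and the sign assertion

For $\omega\in V$ let $A_\omega\subset E$ be its **support**, the smallest subspace with $\omega\in\Lambda^2A_\omega$. For instance, $e_1\wedge e_2+e_1\wedge e_3=e_1\wedge(e_2+e_3)$ has support spanned by $e_1$ and $e_2+e_3$. The rank $\dim A_\omega$ is even, and the rank determines the orbit. Put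
$$r_j=2j+\varepsilon,\qquad \Omega_j=\Sigma^{r_j}=\{\omega:\ \operatorname{corank}\omega=r_j\}\qquad(0\le j\le n).$$
Then $\Omega_0$ is open, $\Omega_n=\{0\}$, and the codimension of $\Omega_j$ is
$$d_j=\binom{r_j}2=\begin{cases} j(2j-1)&(\varepsilon=0)\\ j(2j+1)&(\varepsilon=1)\end{cases}\ \equiv\ j\pmod 2. \tag{2}$$
Write $S_j=s^{SM}(\Omega_j)$. The question, taken from "Exploring Interpolation Techniques in Enumerative Geometry" (https://core.ac.uk/download/210594917.pdf), concerns $N=2n\ge4$ and the orbit $\Sigma^2=\Omega_1$ of forms of rank $2n-2$. Its closure is the Pfaffian hypersurface, with class $c_1$. For $2n=6$,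
$$s^{SM}(\Sigma^2)=c_1-c_1^2+c_1^3-c_1^4+c_1^5-c_1^6+(c_1^7+c_1^3c_4-c_1^2c_2c_3+c_1c_3^2-c_1^2c_5)+\cdots \tag{3}$$
The source conjectures that in $s^{SM}(\Sigma^2)=\sum_\lambda\alpha_\lambda s_\lambda$ one has $\alpha_\lambda\le0$ for $|\lambda|$ even and $\alpha_\lambda\ge0$ for $|\lambda|$ odd. The assertion to prove or disprove is that this holds for every $n\ge2$ and every $\lambda$ with at most $2n$ parts. It is true, as the case $\varepsilon=0$, $k=1$ of the following.

**Theorem A.** Let $\alpha_\lambda$ be the coefficients of $s^{SM}(\Sigma^{2k+\varepsilon})=\sum_\lambda\alpha_\lambda s_\lambda$ for $\Sigma^{2k+\varepsilon}\subset\Lambda^2\mathbb C^{2n+\varepsilon}$. Then $(-1)^{|\lambda|-k}\alpha_\lambda\ge0$ for all $\lambda$ with at most $N$ parts.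

Sections 3–7 prove Theorem A. Sections 8 and 9 then give an explicit formula (Theorem B), which implies in particular that for $\Sigma^2\subset\Lambda^2\mathbb C^{2n}$ one has $\alpha_\varnothing=0$ and $(-1)^{|\lambda|-1}\alpha_\lambda\ge1$ for every $\lambda\neq\varnothing$.

**Small cases.** Proposition 1 and (2) give the case $k=n$. For $N=2$ and $N=3$ there are two orbits and $S_0=1-S_1$. Since $(-1)^{|\lambda|-1}$ times a coefficient of $S_1$ is $\ge0$, the coefficients of $S_0$ have sign $(-1)^{|\lambda|}$, as claimed. For $N=4$ there are three orbits. We know $S_2$ from (1), and $S_0+S_1+S_2=1$, but one relation is missing, and the question is about $S_1$.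

## 3. Resolving the corank loci, and the factor with no sign

The natural way to get more relations is to resolve the closure of each orbit. Let $r\equiv N\pmod 2$, $0\le r\le N$, let $\mathrm{Gr}=\mathrm{Gr}_{N-r}(E)$ be the Grassmannian of subspaces of dimension $N-r$, with tautological sequence $0\to A\to E\to B\to0$, $\operatorname{rk}B=r$. Then $T\mathrm{Gr}=A^*\otimes B$. The filtration $\Lambda^2A\subset A\wedge E\subset\Lambda^2E$ has quotients $\Lambda^2A$, $A\otimes B$, $\Lambda^2B$, so
$$e(V/\Lambda^2A)=e(A\otimes B)\,e(\Lambda^2B),\qquad c(V)=c(\Lambda^2A)\,c(A\otimes B)\,c(\Lambda^2B). \tag{4}$$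
Write $\int=\int_{\mathrm{Gr}}$ for the equivariant pushforward to a point. By the localization formula, for $f$ symmetric in the roots of $A$ and in those of $B$,
$$\int f(A;B)=\sum_{I\subset[N],\,|I|=r}\frac{f(x_{I^c};x_I)}{\prod_{i\in I,\,l\notin I}(x_i-x_l)}. \tag{5}$$
The fixed point $I$ has $B$ with weights $x_I$, and tangent weights $x_i-x_l$. The result is a symmetric polynomial. For a power series $f$ we apply (5) degree by degree. Put
$$C_r=\int c(\Lambda^2A)\,c(A^*\otimes B)\,e(A\otimes B)\,e(\Lambda^2B).$$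

**Lemma 2.** $C_{r_k}=\sum_{j}\binom{r_j}{r_k}\,c^{SM}(\Omega_j)$.

*Proof.* Write $r=r_k$ and let $\widetilde\Sigma=\{(A,\omega):\omega\in\Lambda^2A\}\subset\mathrm{Gr}\times V$. It is the total space of the bundle $\Lambda^2A$ over $\mathrm{Gr}$, hence smooth, with $c(T\widetilde\Sigma)=c(\Lambda^2A)\,c(A^*\otimes B)$. The projection $\rho:\widetilde\Sigma\to V$ is proper because $\mathrm{Gr}$ is compact. The fibre over $\omega$ of corank $s$ is $\{A\supseteq A_\omega\}\cong\mathrm{Gr}_{s-r}(E/A_\omega)$ with $\dim E/A_\omega=s$, whose Euler characteristic is $\binom sr$ (zero if $s<r$). So $\rho_*1_{\widetilde\Sigma}=\sum_j\binom{r_j}r1_{\Omega_j}$. Moreover $\widetilde\Sigma$ is the zero locus of a regular section of $V/\Lambda^2A$ on $\mathrm{Gr}\times V$ (the image of the tautological vector $\omega$), so $[\widetilde\Sigma]=e(V/\Lambda^2A)$ in $H^*_G(\mathrm{Gr}\times V)=H_G^*(\mathrm{Gr})$. Functoriality now says that $\sum_j\binom{r_j}rc^{SM}(\Omega_j)$ is the pushforward to $V$ of $c(T\widetilde\Sigma)[\widetilde\Sigma]$,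 which is $C_r$ by (4). $\square$

The matrix $T=\big(\binom{r_j}{r_k}\big)_{k,j}$ is unitriangular, so every $c^{SM}(\Omega_j)$ is a linear combination of the $C_{r_k}$. In particular it is a polynomial. In principle all $S_j$ are now computed. For $N=4$: $C_4=c^{SM}(\Omega_2)$ and $C_2=c^{SM}(\Omega_1)+6\,c^{SM}(\Omega_2)$.

**Where the signs get lost.** To imitate Section 1 we would divide by $c(V)$. By (4),
$$\frac{C_r}{c(V)}=\int\frac{c(A^*\otimes B)}{c(A\otimes B)}\cdot\frac{e(A\otimes B)\,e(\Lambda^2B)}{c(\Lambda^2B)} .$$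
The second factor has the same shape as in Section 1. The first one does not cancel. Its degree-one part is $-2r\,c_1(A)=2r(c_1(B)-c_1(E))$, a difference of two classes that are both nonnegative in the setting of Section 1, and the argument gives no sign. The sign can really be wrong. Take $N=3$, $r=1$. Lemma 2 gives $C_1=c^{SM}(\Omega_0)+3c^{SM}(\Omega_1)=c(V)+2c^{SM}(\Omega_1)$, so
$$\frac{C_1}{c(V)}=1+2S_1=1+2s_{21}-\cdots,$$
whereas $S_0=1-S_1$ has coefficient $-1$ at $s_{21}$. The class built from the resolution for $k=0$ does not obey the sign rule $(-1)^{|\lambda|}$ for $k=0$.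

## 4. Exchanging $A^*\otimes B$ for $A\otimes B$

The offending factor is $c(A^*\otimes B)$. If it were $c(A\otimes B)$, division by $c(V)$ would leave only factors with a sign. So define
$$D_r=\int c(\Lambda^2A)\,c(A\otimes B)\,e(A\otimes B)\,e(\Lambda^2B),\qquad M_r=\frac{D_r}{c(V)}=\int\frac{e(A\otimes B)\,e(\Lambda^2B)}{c(\Lambda^2B)}. \tag{6}$$
The price is that $D_r$ is no longer the pushforward of a total Chern class of a tangent bundle, so Lemma 2 does not apply. Why should $D_r$ have anything to do with CSM classes? On the orbit of $\omega$, the support of $\omega$ carries a symplectic form and is self-dual, so the difference between $A$ and $A^*$ is only partly visible on orbits. We shall show that: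

* a symmetric polynomial is determined by its restrictions to all orbits, even when these are known only up to errors of controlled degree (Section 5);
* to that precision, $D_{r_k}$ restricts to orbits like $\sum_j\binom jk c^{SM}(\Omega_j)$ (Section 6).

The binomials $\binom{r_j}{r_k}$ of Lemma 2 thus become $\binom jk$. As a test take $N=3$, $r=1$: $M_1=\int e(A\otimes B)=\sum_i\prod_{l\ne i}\frac{x_i+x_l}{x_i-x_l}$, which is $1$ (Lemma 4 below), and indeed $1=S_0+S_1$ with $\binom00=\binom10=1$.

## 5. A polynomial is pinned down by its restrictions to orbits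

Fix $j$ and $\omega\in\Omega_j$. Put $Y=A_\omega$ (so $\dim Y=2(n-j)$) and choose $E=Y\oplus Z$, $\dim Z=r_j$. An element of $G$ fixing $\omega$ preserves $Y$ and acts on it by a symplectic map, and is otherwise arbitrary. So the stabilizer is $(Sp(Y)\times GL(Z))\ltimes\mathrm{Hom}(Z,Y)$, and
$$H_G^*(\Omega_j)=H^*\big(B(Sp(Y)\times GL(Z))\big)\hookrightarrow\mathbb Q[y_1,\dots,y_{n-j},z_1,\dots,z_{r_j}].$$
The restriction $\kappa\mapsto\kappa|_j$ from $H_G^*(V)$ is the substitution $x=(y,-y,z)$. The tangent space is $T_\omega\Omega_j=\mathfrak g\cdot\omega=Y\wedge E$: writing $\omega=\sum a_i\wedge b_i$ with $\{a_i,b_i\}$ a basis of $Y$, the vectors $\sum(Xa_i\wedge b_i+a_i\wedge Xb_i)$, $X\in\mathfrak{gl}(E)$, span $Y\wedge E$. The normal space is $\Lambda^2Z$. Hence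
$$t_j:=c(T\Omega_j)=c(\Lambda^2Y)\,c(Y\otimes Z),\qquad e_j:=e(N_{\Omega_j})=\prod_{a<b}(z_a+z_b),\qquad\deg e_j=d_j. \tag{7}$$

**Lemma 3 (uniqueness).** Let $\kappa\in\mathbb Q[x]^{S_N}$ be such that for every $j$, $\kappa|_j=t_jg_j$ with $g_j\in\mathbb Q[y,z]$ and $\deg g_j<d_j$ (so $g_j=0$ if $d_j=0$). Then $\kappa=0$.

*Proof.* The purpose of the proof is to add one orbit at a time. Let $U_j=\bigcup_{i\le j}\Omega_i$, which is open in $V$; $\Omega_j$ is closed and smooth in $U_j$, and $U_n=V$. Put $U_{-1}=\varnothing$. We show $\kappa|_{U_j}=0$ by induction on $j$. If $\kappa|_{U_{j-1}}=0$, the Gysin sequence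
$$H_G^{*-2d_j}(\Omega_j)\xrightarrow{\ \iota_*\ }H_G^*(U_j)\to H_G^*(U_{j-1})$$
gives $\kappa|_{U_j}=\iota_*h$ for some $h\in H^*_G(\Omega_j)$. Restricting to $\Omega_j$ and using $\iota^*\iota_*h=e_jh$ gives
$$t_jg_j=e_jh\quad\text{in }\mathbb Q[y,z].$$
The factors $z_a+z_b$ of $e_j$ are pairwise non-proportional linear forms, hence distinct primes. None divides $t_j$, because $t_j$ has constant term $1$. So each divides $g_j$, and $e_j\mid g_j$. As $\deg g_j<d_j=\deg e_j$, we get $g_j=0$; if $d_j=0$ this is the hypothesis. Then $e_jh=0$, so $h=0$ and $\kappa|_{U_j}=0$. $\square$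

For $N=2$ this is visible: $\kappa|_0=\kappa(y,-y)$ must vanish, so $c_1\mid\kappa$, and $\kappa|_1=\kappa(z_1,z_2)$ must have degree $<1$, so $\kappa=0$.

## 6. The restrictions of $C_r$ and $D_r$, and the basic identity

**Lemma 4.** For $0\le r\le m$ the sum
$$L_{m,r}(z)=\sum_{I\subset[m],\,|I|=r}\ \prod_{i\in I,\,l\notin I}\frac{z_i+z_l}{z_i-z_l}$$
is a constant. It equals $\binom jk$ when $(m,r)=(2j+\varepsilon,2k+\varepsilon)$.

*Proof.* **Constancy.** $L_{m,r}$ is symmetric in $z$. Multiplying by $\prod_{a<b}(z_a-z_b)$ clears every denominator and gives an antisymmetric polynomial, which is divisible by $\prod_{a<b}(z_a-z_b)$. So $L_{m,r}$ is a polynomial. It is homogeneous of degree $0$, hence constant.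

**Evaluation.** Let $z_1\gg z_2\gg\cdots\gg z_m$. A factor tends to $+1$ if $i<l$ and to $-1$ if $i>l$. So $L_{m,r}=\sum_I(-1)^{\mathrm{inv}(I)}$ with $\mathrm{inv}(I)=\#\{(i,l):i\in I,\ l\notin I,\ i>l\}$. Pair the positions $\{1,2\},\{3,4\},\dots$. If some pair meets $I$ in exactly one element, swap the two positions of the first such pair. This is an involution. It changes $\mathrm{inv}$ by $\pm1$, because the two positions are adjacent. So such $I$ cancel. The remaining $I$ are unions of pairs, together with the last position $m$ if $\varepsilon=1$ (forced, since $r$ is odd). There are $\binom jk$ of them. A pair inside $I$ and a pair outside contribute $0$ or $4$ to $\mathrm{inv}$. If $\varepsilon=1$, the last position contributes $m-r$, which is even. So all signs are $+$. $\square$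

For example, $L_{3,1}=1-1+1=1=\binom10$.

**Lemma 5.** $C_{r_k}|_j=t_jg$ and $D_{r_k}|_j=t_jg'$, where $g,g'\in\mathbb Q[z]$ have degree $\le d_j$ and their parts of degree $d_j$ are $\binom{r_j}{r_k}e_j$ and $\binom jke_j$ respectively.

*Proof.* Put $r=r_k$.

**Step 1: most fixed points drop out.** Substitute $x=(y,-y,z)$ in (5). The denominators remain nonzero, since $y_i-y_{i'}$, $y_i+y_{i'}$, $2y_i$, $\pm y_i-z_a$, $z_a-z_b$ are nonzero polynomials. At the fixed point $I$, the factor $e(A\otimes B)e(\Lambda^2B)$ is the product of $x_a+x_b$ over all pairs $\{a,b\}$ meeting $I$. If $I$ contains the index of some $\pm y_i$, the factor $y_i+(-y_i)=0$ occurs. So only $I$ consisting of indices of $Z$ contribute, i.e. $I\subset[r_j]$. If $r>r_j$ there are none, both restrictions vanish, and so do the binomials.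

**Step 2: take out $t_j$.** For such $I$ write $B$ for the weights $z_I$ and $Z'$ for $z_{[r_j]\setminus I}$, so that $A=Y+Z'$ and $Z=Z'+B$ as sets of weights. The weights of $Y$ are symmetric under sign, so
$$c(Y^*\otimes B)=c(Y\otimes B),\qquad e(Y^*\otimes B)=e(Y\otimes B)\ne0 .$$
This is where $A^*$ and $A$ become alike. The factor $e(Y\otimes B)$ of $e(A\otimes B)$ cancels against the factor $e(Y^*\otimes B)$ of the denominator $e(A^*\otimes B)=\prod(x_i-x_l)$. The remaining factors containing $y$ are, for both $C_r$ and $D_r$,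
$$c(\Lambda^2Y)\,c(Y\otimes Z')\,c(Y\otimes B)=c(\Lambda^2Y)\,c(Y\otimes Z)=t_j .$$
Hence
$$D_r|_j=t_j\sum_I\frac{c(\Lambda^2Z')\,c(Z'\otimes B)\,e(Z'\otimes B)\,e(\Lambda^2B)}{e(Z'^*\otimes B)},$$
$$C_r|_j=t_j\sum_I\frac{c(\Lambda^2Z')\,c(Z'^*\otimes B)\,e(Z'\otimes B)\,e(\Lambda^2B)}{e(Z'^*\otimes B)} .$$

**Step 3: degrees.** Both sums are symmetric in $z$, and multiplication by $\prod_{a<b}(z_a-z_b)$ makes them antisymmetric polynomials, so they are polynomials, as in Lemma 4. Each term has components of degree at most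
$$\tbinom{r_j-r}2+r(r_j-r)+r(r_j-r)+\tbinom r2-r(r_j-r)=\tbinom{r_j}2=d_j .$$
The part of degree $d_j$ is obtained by replacing each $c$ by $e$. Since $e(\Lambda^2Z')e(Z'\otimes B)e(\Lambda^2B)=e_j$, it is
$$e_j\sum_I\prod_{i\in I,\,l\notin I}\frac{z_i+z_l}{z_i-z_l}=e_jL_{r_j,r_k}=\binom jke_j$$
for $D_r$, by Lemma 4, and $e_j\sum_I1=\binom{r_j}{r_k}e_j$ for $C_r$. $\square$

**Proposition 6.** $M_{r_k}=\sum_{j\ge k}\binom jkS_j$, and hence
$$S_k=\sum_{j=k}^n(-1)^{j-k}\binom jk M_{r_j}. \tag{8}$$

*Proof.* **Step 1: restrictions of CSM classes.** By Lemma 2, $c^{SM}(\Omega_i)=\sum_k(T^{-1})_{ik}C_{r_k}$ with $T_{kj}=\binom{r_j}{r_k}$. Lemma 5 gives $c^{SM}(\Omega_i)|_j=t_jg$ with $\deg g\le d_j$ and degree-$d_j$ part $\sum_k(T^{-1})_{ik}T_{kj}e_j=\delta_{ij}e_j$.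

**Step 2: compare.** Let $\kappa=D_{r_k}-\sum_i\binom ikc^{SM}(\Omega_i)$, a symmetric polynomial. By Lemma 5 and Step 1, $\kappa|_j=t_jg_j$ with $\deg g_j\le d_j$ and degree-$d_j$ part $\binom jke_j-\sum_i\binom ik\delta_{ij}e_j=0$. So $\deg g_j<d_j$ (and $g_j=0$ if $d_j=0$). Lemma 3 gives $\kappa=0$. Divide by $c(V)$ to get the first identity.

**Step 3: invert.** Binomial inversion ($a_k=\sum_j\binom jkb_j$ for all $k$ implies $b_k=\sum_j(-1)^{j-k}\binom jka_j$) gives (8). $\square$

For $N=4$ the missing relation is $M_2=S_1+2S_2$, so $S_1=M_2-2M_4$ with $M_4=S_2$.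

## 7. Signs on a two-step flag variety

By (8), the alternating sign $(-1)^{j-k}$ must be matched by the sign of $M_{r_j}$. We now prove that it is, as in Section 1.

**Proposition 7.** Let $r\equiv N\pmod2$, $0\le r\le N$, and let $m_\lambda$ be the coefficient of $s_\lambda$ in $M_r$. Then $(-1)^{|\lambda|-\binom r2}m_\lambda\ge0$. Moreover, for each $\mu$ with at most $r$ parts, $\int e(A\otimes B)\,e(\Lambda^2B)\,s_\mu(B)$ is a nonnegative combination of Schur polynomials.

*Proof.* **Step 1: geometry.** Fix $p\ge1$ and let $X$ and $E$ be as in Section 1. Let $\pi:Fl=\mathrm{Gr}_{N-r}(E)\to X$ be the Grassmann bundle, with tautological sequence $0\to A\to E\to B\to0$. A point of $Fl$ is a chain of quotients $\mathbb C^{N+p}\to E\to B$, so $Fl$ is a two-step flag variety of $GL_{N+p}$. The bundle $Fl\to X$ is pulled back from the universal Grassmann bundle over $BGL_N$. So for every $f$ the symmetric polynomial $\int f(A;B)$, evaluated on $E$, is $\pi_*f(A;B)$.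

**Step 2: nonnegative classes on $Fl$.** The bundles $B$, $\Lambda^2B$ and $\Lambda^2E/\Lambda^2A$ are quotients of trivial bundles (of $\mathbb C^{N+p}$, $\Lambda^2\mathbb C^{N+p}$, $\Lambda^2\mathbb C^{N+p}$), hence globally generated. By (P2) the classes
$$e(\Lambda^2E/\Lambda^2A)=e(A\otimes B)\,e(\Lambda^2B),\qquad s_\mu(B),\qquad(-1)^d\Big[\frac1{c(\Lambda^2B)}\Big]_d$$
are nonnegative.

**Step 3: push forward.** By (P1) and (P3), $\pi_*\big(e(A\otimes B)e(\Lambda^2B)s_\mu(B)\big)$ and $(-1)^d\pi_*\big(e(A\otimes B)e(\Lambda^2B)[1/c(\Lambda^2B)]_d\big)$ are nonnegative on $X$. As $p$ is arbitrary, the first statement proves the second half of the proposition. The second class is $(-1)^d$ times the part of $M_r$ of degree $r(N-r)+\binom r2+d-r(N-r)=d+\binom r2$, evaluated on $E$. So $(-1)^{|\lambda|-\binom r2}m_\lambda\ge0$. $\square$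

**Proof of Theorem A.** Let $m^{(j)}_\lambda$ be the coefficient of $s_\lambda$ in $M_{r_j}$. By (2), $\binom{r_j}2\equiv j\pmod2$, so $(-1)^{|\lambda|-j}m^{(j)}_\lambda\ge0$ by Proposition 7. By (8),
$$(-1)^{|\lambda|-k}\alpha_\lambda=\sum_{j\ge k}\binom jk(-1)^{|\lambda|-k}(-1)^{j-k}m^{(j)}_\lambda=\sum_{j\ge k}\binom jk(-1)^{|\lambda|-j}m^{(j)}_\lambda\ \ge0 ,$$
because $(-1)^{j-2k}=(-1)^{-j}$. For $\varepsilon=0$, $k=1$ this is the assertion: $\alpha_\lambda\le0$ if $|\lambda|$ is even and $\alpha_\lambda\ge0$ if $|\lambda|$ is odd, for all $n\ge2$ and all $\lambda$ with at most $2n$ parts. $\blacksquare$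

## 8. Schur $P$-functions and an explicit formula

The classes $\int e(A\otimes B)e(\Lambda^2B)s_\mu(B)$ of Proposition 7 have a name.

**Definition (Schur $P$-functions).** For a strict partition $\nu=(\nu_1>\dots>\nu_\ell>0)$ of length $\ell=\ell(\nu)\le N$,
$$P_\nu(x_1,\dots,x_N)=\sum_{w\in S_N/S_{N-\ell}}w\Big(x^\nu\prod_{i\le\ell,\ i<l\le N}\frac{x_i+x_l}{x_i-x_l}\Big).$$
This is the Hall–Littlewood $P$-function at $t=-1$ (Macdonald, *Symmetric Functions and Hall Polynomials*, III.2, III.8). It is the specialization to $N$ variables of a symmetric function $P_\nu$, which specializes to $0$ if $N<\ell(\nu)$.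

For $N=2$: $P_{1}=(x_1-x_2)\frac{x_1+x_2}{x_1-x_2}=x_1+x_2$, $P_2=(x_1^2-x_2^2)\frac{x_1+x_2}{x_1-x_2}=(x_1+x_2)^2$, and $P_{21}=(x_1^2x_2-x_2^2x_1)\frac{x_1+x_2}{x_1-x_2}=x_1x_2(x_1+x_2)=s_{21}$.

**Definition (the numbers $G_\nu$).** The Pfaffian of a skew matrix $(a_{ij})$ of even size is the signed sum over perfect matchings of the index set of the products of the $a_{ij}$ ($i<j$) over matched pairs. For size $4$ it is $a_{12}a_{34}-a_{13}a_{24}+a_{14}a_{23}$, and for size $0$ it is $1$. Put $\gamma_{a,b}=\frac{a-b}{a+b}\binom{a+b}a$ for $(a,b)\ne(0,0)$, and $\gamma_{0,0}=0$. Let $G_\nu=\mathrm{Pf}(\gamma_{\nu_a,\nu_b})$, of size $\ell$ if $\ell=\ell(\nu)$ is even, and of size $\ell+1$ with $\nu_{\ell+1}=0$ if $\ell$ is odd. So $G_\varnothing=1$.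

For example $G_{(a)}=\gamma_{a,0}=1$, and $G_{321}=\gamma_{3,2}\gamma_{1,0}-\gamma_{3,1}\gamma_{2,0}+\gamma_{3,0}\gamma_{2,1}=2-2+1=1$.

Let $\delta_m=(m-1,\dots,1,0)$, with $\delta_0=\varnothing$.

**Theorem B.**

1. $G_\nu$ is a positive integer, and
$$N=2n:\quad s^{SM}(\Sigma^{2k})=\sum_{\nu\text{ strict},\ \ell(\nu)\le N}(-1)^{|\nu|-k}\binom{\lceil\ell(\nu)/2\rceil}kG_\nu\,P_\nu(x_1,\dots,x_N),$$
$$N=2n+1:\quad s^{SM}(\Sigma^{2k+1})=\sum_{\nu\text{ strict},\ \ell(\nu)\le N,\ \ell(\nu)\text{ even}}(-1)^{|\nu|-k}\binom{\ell(\nu)/2}kG_\nu\,P_\nu(x_1,\dots,x_N).$$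
In particular $\alpha_\lambda$ depends only on $\lambda$, $k$ and the parity of $N$.

2. For $N=2n$ and $\lambda$ with at most $N$ parts, the coefficient $\alpha_\lambda$ of $s^{SM}(\Sigma^{2k})$ satisfies $(-1)^{|\lambda|-k}\alpha_\lambda\ge1$ if $\lambda\supseteq\delta_{2k}=(2k-1,\dots,2,1)$, and $\alpha_\lambda=0$ otherwise. For $\Sigma^2$: $(-1)^{|\lambda|-1}\alpha_\lambda\ge1$ for every $\lambda\ne\varnothing$, and $\alpha_\varnothing=0$.

This section proves part 1. The plan is to expand $1/c(\Lambda^2B)$ in Schur polynomials of $B$, push each one forward, and identify the coefficients. Define integers $d^{(r)}_\mu$ by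
$$F_r(b)=\prod_{1\le i<j\le r}\frac1{1-b_i-b_j}=\sum_\mu d^{(r)}_\mu s_\mu(b_1,\dots,b_r).$$
They are integers because $F_r$ has integer coefficients. Replacing $b$ by $-b$ gives $\frac1{c(\Lambda^2B)}=\sum_\mu(-1)^{|\mu|}d^{(r)}_\mu s_\mu(B)$.

**Step (a): pushing $s_\mu(B)$ forward.** Let $r\equiv N\pmod 2$, let $\mu$ have at most $r$ parts, and put $\nu=\mu+\delta_r$, so $\nu_1>\dots>\nu_r\ge0$. We claim
$$\int e(A\otimes B)\,e(\Lambda^2B)\,s_\mu(B)=P_\nu(x_1,\dots,x_N). \tag{9}$$
Write $s_\mu(b)=\sum_{w\in S_r}w\big(b^\nu/\prod_{i<j}(b_i-b_j)\big)$. The factor $e(\Lambda^2B)=\prod_{i<j}(b_i+b_j)$ is symmetric and can be moved inside this sum. The sum over $I$ in (5) and the sum over $S_r$ combine to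
$$\sum_{w\in S_N/S_{N-r}}w\Big(x^\nu\prod_{i\le r,\ i<l\le N}\frac{x_i+x_l}{x_i-x_l}\Big).$$
If $r=0$, or if $\nu_r>0$, this is the definition of $P_\nu$ with $\ell(\nu)=r$. If $r\ge1$ and $\nu_r=0$, then $\ell(\nu)=r-1$. The monomial $x^\nu$ and the factors with $i\le r-1$ are invariant under permutations of the positions $r,\dots,N$. Summing first over $S_{N-r+1}/S_{N-r}$, that is, over which of these $N-r+1$ variables takes position $r$, produces the factor $L_{N-r+1,1}$. As $N-r+1$ is odd, Lemma 4 gives $L_{N-r+1,1}=1$. What remains is the definition of $P_\nu$ with $\ell=r-1$. This proves (9). Since $|\mu|=|\nu|-\binom r2$,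
$$M_r=\sum_{\nu_1>\dots>\nu_r\ge0}(-1)^{|\nu|-\binom r2}\,d^{(r)}_{\nu-\delta_r}\,P_\nu. \tag{10}$$

**Step (b): the coefficients are Pfaffians.** The tool is Schur's Pfaffian identity (Macdonald III.8): for $r$ even,
$$\mathrm{Pf}\Big(\frac{u_i-u_j}{u_i+u_j}\Big)_{i,j\le r}=\prod_{i<j}\frac{u_i-u_j}{u_i+u_j}. \tag{11}$$
It follows from the argument of Lemma 4. The left side times $\prod_{i<j}(u_i+u_j)$ is a polynomial, antisymmetric, homogeneous of degree $\binom r2$, hence a constant times $\prod_{i<j}(u_i-u_j)$. For $u_1\gg u_2\gg\cdots$ the right side of (11) tends to $1$, and the left side tends to the Pfaffian with all entries above the diagonal equal to $1$. Expanding along the first row, that Pfaffian is by induction an alternating sum of $r-1$ terms equal to $1$, beginning and ending with $+1$, so it is $1$.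

*The case $r$ even.* Set $u_i=\frac12-b_i$ and $\beta_{ij}=\frac{b_i-b_j}{1-b_i-b_j}$. Then $\frac{u_i-u_j}{u_i+u_j}=-\beta_{ij}$. The left side of (11) is $(-1)^{r/2}\mathrm{Pf}(\beta_{ij})$ and the right side is $(-1)^{\binom r2}\prod_{i<j}\beta_{ij}$. As $\binom r2=\frac r2(r-1)\equiv\frac r2\pmod2$,
$$\prod_{i<j}(b_i-b_j)\cdot F_r(b)=\mathrm{Pf}(\beta_{ij}). \tag{12}$$
Compare coefficients of $b^\nu$ with $\nu_1>\dots>\nu_r\ge0$. On the left, $\prod_{i<j}(b_i-b_j)\,s_\mu(b)=\sum_{w}\operatorname{sgn}(w)\,w(b^{\mu+\delta_r})$, so the coefficient is $d^{(r)}_{\nu-\delta_r}$. On the right, every product in the Pfaffian contains each variable in exactly one factor. So the coefficient is the Pfaffian of the coefficients of $b_i^{\nu_i}b_j^{\nu_j}$ in $\beta_{ij}$. For $a+b\ge1$, the coefficient of $x^ay^b$ in $\frac{x-y}{1-x-y}=\sum_{m\ge0}(x-y)(x+y)^m$ is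
$$\binom{a+b-1}{a-1}-\binom{a+b-1}a=\Big(\frac a{a+b}-\frac b{a+b}\Big)\binom{a+b}a=\gamma_{a,b},$$
and the constant term is $0=\gamma_{0,0}$. Hence for $r$ even
$$d^{(r)}_{\nu-\delta_r}=\mathrm{Pf}(\gamma_{\nu_a,\nu_b})_{a,b\le r}=G_\nu,\qquad\ell(\nu)\in\{r,r-1\}. \tag{13}$$

*The case $r$ odd.* Apply (11) to $r+1$ variables and let $u_{r+1}\to\infty$. The last column becomes $-1$, and the right side becomes $(-1)^r\prod_{i<j\le r}\frac{u_i-u_j}{u_i+u_j}=-\prod_{i<j\le r}\frac{u_i-u_j}{u_i+u_j}$. Changing the sign of the last row and column changes the sign of the Pfaffian. So the matrix $\big(\frac{u_i-u_j}{u_i+u_j}\big)_{i,j\le r}$ bordered by a last column of $+1$'s has Pfaffian $\prod_{i<j\le r}\frac{u_i-u_j}{u_i+u_j}$. Now set $u_i=\frac12-b_i$. Each product in the Pfaffian has $\frac{r-1}2$ factors $-\beta_{ij}$ and one border factor. As $\binom r2=r\cdot\frac{r-1}2\equiv\frac{r-1}2\pmod2$, the signs cancel, and $\prod_{i<j}(b_i-b_j)F_r(b)$ is the Pfaffian of $(\beta_{ij})$ bordered by a last column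 of $1$'s. In the coefficient of $b^\nu$ the border entry in row $a$ becomes $1$ if $\nu_a=0$ and $0$ otherwise. If $\nu_r>0$, the border vanishes and $d^{(r)}_{\nu-\delta_r}=0$. If $\nu_r=0$, the only nonzero border entry is the last one, so $r$ is matched with $r+1$ and
$$d^{(r)}_{\nu-\delta_r}=\mathrm{Pf}(\gamma_{\nu_a,\nu_b})_{a,b\le r-1}=G_\nu,\qquad\ell(\nu)=r-1. \tag{14}$$

**Step (c): assembling the formula.** Here we insert (10), (13), (14) into (8). If $\varepsilon=0$, a strict $\nu$ with $\ell(\nu)\le N$ occurs in exactly one $M_{r_j}=M_{2j}$, namely for $\ell(\nu)\in\{2j,2j-1\}$, i.e. $j=\lceil\ell(\nu)/2\rceil$. If $\varepsilon=1$, only $\nu$ of even length occur, each in exactly one $M_{r_j}=M_{2j+1}$, with $j=\ell(\nu)/2$. In both cases $j\le n$, and the coefficient of $P_\nu$ is $(-1)^{|\nu|-\binom{r_j}2}G_\nu=(-1)^{|\nu|-j}G_\nu$. With this $j$, (8) gives $P_\nu$ the coefficient $(-1)^{j-k}\binom jk(-1)^{|\nu|-j}G_\nu=(-1)^{|\nu|-k}\binom jkG_\nu$ in $S_k$. These are the formulas of Theorem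 B. Since $P_\nu(x_1,\dots,x_N)$ is the specialization of a symmetric function that vanishes in fewer than $\ell(\nu)$ variables, the condition $\ell(\nu)\le N$ may be dropped, and $\alpha_\lambda$ depends only on $\lambda$, $k$ and the parity of $N$.

**Step (d): $G_\nu$ is a positive integer.** The idea is to recognize $G_\nu$ as a degree. Assume $\nu\ne\varnothing$, let $r\in\{\ell(\nu),\ell(\nu)+1\}$ be even, so $r\ge2$, and let $\mu=\nu-\delta_r$. By (13), $G_\nu=d^{(r)}_\mu$, an integer. Choose $p\ge\mu_1$ with $p\ge1$, let $Q$ be the universal quotient on the Grassmannian of rank-$r$ quotients of $\mathbb C^{r+p}$, and let $Z$ be a Schubert variety dual to $s_\mu(Q)$: $\dim Z=|\mu|$, and $\int_Zs_\lambda(Q)=\delta_{\lambda\mu}$ for $|\lambda|=|\mu|$. Since $F_r(Q)=\prod(1-b_i-b_j)^{-1}=1/c(\Lambda^2Q^*)$ is the Segre class of $\Lambda^2Q^*$,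
$$d^{(r)}_\mu=\int_Z[F_r(Q)]_{|\mu|}=\int_{\mathbb P}c_1(\mathcal O(1))^{\dim\mathbb P},\qquad\mathbb P=\mathbb P_{\mathrm{sub}}(\Lambda^2Q^*|_Z),$$
where $\mathbb P$ is the bundle of lines in $\Lambda^2Q^*|_Z$. A point of $\mathbb P$ is a pair $(K,[\eta])$, where $K\subset(\mathbb C^{r+p})^*$ is the fibre of $Q^*$ at a point of $Z$ and $0\ne\eta\in\Lambda^2K$. The map
$$\Phi:\mathbb P\to\mathbb P\big(\Lambda^2(\mathbb C^{r+p})^*\big),\qquad(K,[\eta])\mapsto[\eta]$$
satisfies $\Phi^*\mathcal O(1)=\mathcal O(1)$. The variety $\mathbb P$ is irreducible because $Z$ is. As $r=\dim K$ is even, the locus where $\eta$ has rank $r$ is nonempty, open and dense. On it $K$ is the support of $\eta$, so $\Phi$ is injective there. Hence $\Phi$ is generically finite onto its image, and the integral equals $\deg\Phi\cdot\deg(\Phi(\mathbb P))>0$. This proves part 1. $\square$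

## 9. Exactly which coefficients vanish for even size

Now $N=2n$; we prove part 2. Write $P_\nu=\sum_\lambda g_{\nu\lambda}s_\lambda$ as symmetric functions. We use three facts from Macdonald (III.2 and III.8):

* $P_\nu\in s_\nu+\sum_{\lambda<\nu}\mathbb Zs_\lambda$, where $<$ is dominance order;
* $P_\nu$ is a polynomial over $\mathbb Q$ in the functions $q_m$ defined by $\sum_mq_mt^m=\prod_i\frac{1+x_it}{1-x_it}$;
* (Pieri rule) $P_\nu P_1=\sum P_{\nu^+}$, over strict $\nu^+$ obtained from $\nu$ by adding one box; here $P_1=s_1$.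

**Step 1: $g_{\nu\lambda}$ is a nonnegative integer.** Integrality is the first fact. For nonnegativity, choose an even $N'\ge\max(\ell(\nu),\ell(\lambda))$ and the even $r\in\{\ell(\nu),\ell(\nu)+1\}$, so $r\le N'$. By (9) in $N'$ variables, $P_\nu(x_1,\dots,x_{N'})=\int e(A\otimes B)e(\Lambda^2B)s_{\nu-\delta_r}(B)$, and Proposition 7 applies.

**Step 2: reduce to a statement about $P$-functions.** By part 1,
$$(-1)^{|\lambda|-k}\alpha_\lambda=\sum_\nu\binom{\lceil\ell(\nu)/2\rceil}kG_\nu\,g_{\nu\lambda},$$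
a sum of nonnegative integers. Strict $\nu$ with $\ell(\nu)>N$ may be included: $P_\nu(x_1,\dots,x_N)=0$ for these, so $g_{\nu\lambda}=0$ when $\lambda$ has at most $N$ parts. The sum is nonzero, hence $\ge1$, if and only if $g_{\nu\lambda}>0$ for some strict $\nu$ with $\lceil\ell(\nu)/2\rceil\ge k$, i.e. $\ell(\nu)\ge2k-1$. For strict $\nu$ this means $\nu\supseteq\delta:=\delta_{2k}$. Indeed, if $\ell(\nu)\ge2k-1$ then $\nu_i\ge\ell(\nu)-i+1\ge2k-i$ for $i\le 2k-1$, and the converse is clear.

**Step 3: $P_\delta=s_\delta$.** Let $\omega$ be the involution with $\omega s_\lambda=s_{\lambda'}$. It exchanges $\sum h_mt^m=\prod\frac1{1-x_it}$ and $\sum e_mt^m=\prod(1+x_it)$, so $\omega q_m=q_m$, and $\omega P_\nu=P_\nu$ by the second fact. Hence $g_{\nu\lambda}=g_{\nu\lambda'}$. If $g_{\nu\lambda}\ne0$, then $\lambda\le\nu$ and $\lambda'\le\nu$, that is, $\nu'\le\lambda\le\nu$. For $\nu=\delta$ we have $\delta'=\delta$, so $\lambda=\delta$, and the coefficient is $1$.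

**Step 4: multiply by powers of $s_1$.** The purpose is to reach all $\lambda\supseteq\delta$ at once. By the Pieri rules for $P$-functions and for Schur functions, for every $d\ge0$,
$$\sum_{\nu\supseteq\delta,\ |\nu|=|\delta|+d}n_\nu P_\nu=P_\delta P_1^d=s_\delta s_1^d=\sum_{\lambda\supseteq\delta,\ |\lambda|=|\delta|+d}f^{\lambda/\delta}s_\lambda. \tag{15}$$
Here $n_\nu$ is the number of chains of strict partitions from $\delta$ to $\nu$ adding one box at a time, and $f^{\lambda/\delta}\ge1$ is the number of such chains of arbitrary partitions from $\delta$ to $\lambda$. We check that $n_\nu\ge1$ for every strict $\nu\supseteq\delta$. If $\nu\ne\delta$, let $i$ be the largest index with $\nu_i>\delta_i$ (with $\delta_i=0$ for $i\ge2k$) and remove the last box of row $i$. We have $\nu_{i+1}=\delta_{i+1}$. If $i\le2k-1$, then $\nu_i-1\ge\delta_i>\delta_{i+1}=\nu_{i+1}$. If $i\ge2k$, then $\nu_{i+1}=0$ and $\nu_i-1\ge0$. In both cases the result is a strict partition containing $\delta$, and we repeat.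

Take the coefficient of $s_\lambda$ in (15): $\sum_{\nu\supseteq\delta}n_\nu g_{\nu\lambda}$ equals $f^{\lambda/\delta}\ge1$ if $\lambda\supseteq\delta$, and $0$ otherwise. (If $|\lambda|<|\delta|$, then neither $\lambda\supseteq\delta$ nor a suitable $\nu$ is possible.) As all $n_\nu\ge1$ and all $g_{\nu\lambda}\ge0$, some strict $\nu\supseteq\delta$ has $g_{\nu\lambda}>0$ if and only if $\lambda\supseteq\delta$. With Step 2 this proves part 2. For $k=1$, $\delta_2=(1)$, and $\lambda\supseteq(1)$ means $\lambda\ne\varnothing$. $\square$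

## 10. The degree-seven term for $2n=6$

We compare Theorem B with (3). By the Pieri rule, $c_1^d=P_1^d=\sum_\nu g^\nu P_\nu$ over strict $\nu$ with $|\nu|=d$, where $g^\nu$ is the number of standard shifted tableaux of shape $\nu$. The standard formula is
$$g^\nu=\frac{|\nu|!}{\prod_i\nu_i!}\prod_{i<j}\frac{\nu_i-\nu_j}{\nu_i+\nu_j}.$$
For $\ell(\nu)\in\{1,2\}$ this is $\gamma_{\nu_1,\nu_2}=G_\nu$ (with $\nu_2=0$ in the first case), and $\lceil\ell(\nu)/2\rceil=1$. So such $\nu$ contribute to $s^{SM}(\Sigma^2)$ as they do to $\sum_{d\ge1}(-1)^{d-1}c_1^d$. For $N=2$ all $\nu$ are of this kind, and we recover $c_1/(1+c_1)$ from Section 1.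

In degrees $\le7$ the only longer strict partitions are $(3,2,1)$ and $(4,2,1)$, with $\lceil3/2\rceil=2$. For these,
$$2G_{321}=2(2-2+1)=2,\qquad g^{321}=\frac{6!}{3!\,2!\,1!}\cdot\frac15\cdot\frac24\cdot\frac13=2,$$
$$2G_{421}=2(\gamma_{4,2}-\gamma_{4,1}+\gamma_{2,1})=2(5-3+1)=6,\qquad g^{421}=\frac{7!}{4!\,2!\,1!}\cdot\frac26\cdot\frac35\cdot\frac13=7 .$$
So the formula gives $c_1-c_1^2+\cdots-c_1^6+(c_1^7-P_{421})+\cdots$. Finally, $(4,2,1)$ is the only strict partition obtained from $(3,2,1)$ by adding a box, so $P_{421}=P_1P_{321}=c_1s_{321}$, where Step 3 of Section 9 was used for $\delta_4=(3,2,1)$. The determinant for $s_{321}$ in elementary symmetric polynomials is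
$$s_{321}=\det\begin{pmatrix}c_3&c_4&c_5\\c_1&c_2&c_3\\0&1&c_1\end{pmatrix}=c_1c_2c_3-c_3^2-c_1^2c_4+c_1c_5,$$
so $c_1^7-P_{421}=c_1^7+c_1^3c_4-c_1^2c_2c_3+c_1c_3^2-c_1^2c_5$, in agreement with (3).
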